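# Which elements of the Euler class group come from projective modules?

## A rational point in the complement of a conic

Let $q=x^2+y^2+z^2$, let $D\subset\mathbb P^2_{\mathbb Q}$ be the conic $q=0$, and let $X=\mathbb P^2\setminus D$. Then $X=\operatorname{Spec}R$, where $R=\mathbb Q[x,y,z,q^{-1}]_0$ consists of the fractions $U/q^a$ with $U$ a form of degree $2a$. Look at the point $[0:0:1]\in X$ and its ideal
$$J=\{U/q^a\in R:\ U(0,0,1)=0\}.$$

**Two sections vanish exactly at the point.** Let $M$ be the module of elements of degree $-1$ in $\mathbb Q[x,y,z,q^{-1}]$, that is, the sections of $\mathcal O(-1)$ on $X$. It is projective of rank one. Put $P=M\oplus M$ and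
$$\alpha:P\to J,\qquad \alpha(u,v)=xu+yv .$$
If $U(0,0,1)=0$, then $U=xA+yB$ with forms $A,B$ of degree $2a-1$, so $U/q^a=\alpha(A/q^a,B/q^a)$. Hence $\alpha$ is surjective. The determinant $\wedge^2P$ is the module of elements of degree $-2$, which is $Rq^{-1}$; so $\chi(1)=q^{-1}$ defines an isomorphism $\chi:R\to\wedge^2P$. The point is thus cut out by a section of a rank $2$ bundle with trivial determinant.

**Two functions do not suffice.** Suppose $J=(f,g)$ with $f=U/q^a$, $g=V/q^b$. Both are nonzero, since $J$ has height $2$. The form $q$ is irreducible. Dividing $U$ or $V$ by powers of $q$ changes $f,g$ by units and the degrees by even numbers, so we may assume that $q$ divides neither form, and both degrees stay even. A common irreducible factor of $U,V$ would then define a curve with infinitely many points in $X$, at all of which $f$ and $g$ vanish; so there is none. By Bézout, $\deg U\cdot\deg V$ is the sum of $(\text{multiplicity})\cdot(\text{degree})$ over the closed points of $U=V=0$. The point $[0:0:1]$ contributes $1$, because $(f,g)=J$ is its maximal ideal. All other points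 lie on $D$. A closed point of $D$ has even degree: a number field of odd degree embeds in $\mathbb R$, and there $x^2+y^2+z^2=0$ forces $x=y=z=0$. So an even number equals $1$ plus an even number, which is absurd.

So the point $[0:0:1]$ carries an obstruction to being cut out by two functions, and this obstruction is carried by a projective module of rank $2$. Now take two such points, each cut out by a section of a rank $2$ module with trivial determinant. Is their union, with its orientation data, again cut out by a section of one rank $2$ module? The direct sum of the two modules has rank $4$, which is the wrong rank. Is there a module that realizes the "negative" of the first obstruction? To ask this precisely, and in all dimensions, we need the group in which these obstructions live.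

## Local orientations, the group $E(R)$, and the set $H$

Throughout, $R$ is a commutative Noetherian ring of dimension $n\ge2$ containing $\mathbb Q$. Projective modules are finitely generated of constant rank, $\operatorname{ht}R=\infty$ for the unit ideal, and $M^*=\operatorname{Hom}_R(M,R)$.

**Definition (local orientation).** Let $J\subset R$ be an ideal of height $n$ with $J/J^2$ generated by $n$ elements. A *local orientation* $\omega_J$ is a class of surjections $(R/J)^n\twoheadrightarrow J/J^2$, where two surjections are equivalent if they differ by an element of $SL_n(R/J)$.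

In the example, $R/J=\mathbb Q$ and $J/J^2$ is $2$-dimensional with basis the classes of $xz/q,\ yz/q$. A surjection $\mathbb Q^2\to J/J^2$ is a basis, and two bases are equivalent iff they have the same wedge product. So $J$ has one local orientation for each element of $\mathbb Q^\times$.

**Definition (Euler class group of Bhatwadekar–Sridharan).** Let $G$ be the free abelian group on the pairs $(N,\omega_N)$ with $N$ of height $n$, $\operatorname{Spec}(R/N)$ connected, $N/N^2$ generated by $n$ elements, and $\omega_N$ a local orientation of $N$. For $(J,\omega_J)$ as above, write $J=\bigcap_iN_i$ with the $N_i$ pairwise comaximal and each $\operatorname{Spec}(R/N_i)$ connected. Then $\omega_J$ induces local orientations $\omega_{N_i}$, and one sets $(J,\omega_J)=\sum_i(N_i,\omega_{N_i})\in G$. Let $G_0\subset G$ be the subgroup generated by all $(J,\omega_J)$ such that $\omega_J$ lifts to a surjection $R^n\twoheadrightarrow J$. Then $E(R)=G/G_0$.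

**Definition (Euler class).** Let $P$ be projective of rank $n$ with $\chi:R\xrightarrow{\sim}\wedge^nP$. Choose a surjection $\alpha:P\twoheadrightarrow J$ onto an ideal of height $n$ (one exists) and an isomorphism $\gamma:(R/J)^n\to P/JP$ with $\wedge^n\gamma=\chi\otimes R/J$. The composite $(R/J)^n\to P/JP\to J/J^2$ gives $\omega_J$, and $e(P,\chi):=(J,\omega_J)\in E(R)$. This is well defined.

In the example, $P/JP$ has basis $e_1=(z/q,0)$, $e_2=(0,z/q)$. The product $e_1\wedge e_2$ corresponds to $z^2/q^2$, which takes at $(0,0,1)$ the same value $1$ as $\chi(1)=q^{-1}$. So $\gamma$ may send the standard basis to $e_1,e_2$, and $e(P,\chi)=(J,\omega_J)$ with $\omega_J$ given by $(xz/q,\ yz/q)$.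

Now put
$$H=\{e(P,\chi)\ :\ P\text{ projective of rank }n,\ \chi:R\xrightarrow{\sim}\wedge^nP\}\subseteq E(R).$$

The question, from "Projective Generation of Curves (III)", is whether **$H$ is a subgroup of $E(R)$**. Three facts are given: $H=E(R)$ if $n=2$; $H=E(R)$ if $R$ is an affine algebra over an algebraically closed field; and $H=0$ for the coordinate ring of the $3$-dimensional real sphere. In each case $H$ is a subgroup. In general it is not, even for a smooth rational affine fourfold over $\mathbb Q$.

**Theorem A.** There is a regular domain $R$, finitely generated over $\mathbb Q$, $\dim R=4$, for which $H$ is closed neither under addition nor under negation.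

**Theorem B.** Let $n\ge2$. Then $H$ is a subgroup of $E(R)$ for every Noetherian $R\supset\mathbb Q$ of dimension $n$ if and only if $n\in\{2,3\}$.

We shall use the following results.

- [F] (Fulton, *Intersection Theory*, Prop. 14.1) If $E$ is a rank $n$ bundle on a smooth $n$-dimensional variety $Y$ and $s$ is a section whose zero scheme $Z$ is empty or of dimension $0$, then $s$ is a regular section and $c_n(E)\cap[Y]=[Z]$ in $CH_0(Y)$.
- [BS] (Bhatwadekar–Sridharan, *The Euler class group of a Noetherian ring*, Compositio Math. 122 (2000)) $e(P,\chi)=0$ iff $P$ has a unimodular element, that is, iff there is a surjection $P\to R$.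
- [EE] (Eisenbud–Evans, in the form used in [BS]) For $Q$ projective of rank $r$ over a Noetherian ring $A$, $\alpha\in Q^*$ and $a\in A$, there is $\beta\in Q^*$ such that every prime containing $(\alpha+a\beta)(Q)$ but not $a$ has height $\ge r$. (For $\alpha=0$, $a=1$, this gives a functional whose image has height $\ge r$; on $\mathbb Q[x,y]^2$ the functional $(x,y)$ will do.)
- Serre's splitting theorem: over a Noetherian ring of dimension $d$, a projective module of rank $>d$ has a free summand of rank one. Bass' cancellation theorem: if $Q$ has rank $>d$ and $Q\oplus A^k\cong Q'\oplus A^k$, then $Q\cong Q'$.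
- Bertrand's postulate: for every integer $m\ge2$ there is a prime $p$ with $m<p<2m$.
- The Chow groups $CH^*$ and the groups $K_0$ of $\mathbb P^m$ and $(\mathbb P^1)^n$, and the localization sequences for $CH$ and $G_0$. On smooth schemes $K_0=G_0$. We write $CH_0$ for zero-cycles modulo rational equivalence.

## From oriented ideals to zero-cycles

The group $E(R)$ is hard to compute, so we map it to something that is not. The parity argument of the first section counted points and ignored orientations. The next proposition makes this a homomorphism. It allows a quotient $S$ of $R$ because the last section needs it.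

**Proposition 1.** Let $k\supseteq\mathbb Q$ be a field, $R$ a finitely generated $k$-algebra of dimension $n\ge2$, and $\pi:R\to S$ a surjection onto a smooth $k$-algebra $S$ which is a domain of dimension $n$. Put $Y=\operatorname{Spec}S$. Then $(J,\omega_J)\mapsto[S/JS]$ (the cycle of lengths) defines a homomorphism $\varphi_\pi:E(R)\to CH_0(Y)$, and
$$\varphi_\pi(e(P,\chi))=(-1)^nc_n(P\otimes_RS).\tag{1}$$

*Proof.* If $\operatorname{ht}J=n=\dim R$, every prime containing $J$ is maximal, so $\dim R/J=0$ and the quotient $S/JS$ of $R/J$ has finite length. Define $\varphi_\pi$ on the generators of $G$ by $(N,\omega_N)\mapsto[S/NS]$. If $J=\bigcap N_i$ with the $N_i$ pairwise comaximal, then $R/J=\prod R/N_i$, so $S/JS=\prod S/N_iS$, and $(J,\omega_J)\in G$ goes to $[S/JS]$.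

We check that $G_0$ goes to $0$. If $\omega_J$ lifts to a surjection $R^n\to J$, then $JS$ is generated by $n$ elements. They form a section of $\mathcal O_Y^n$ with zero scheme $\operatorname{Spec}S/JS$, which is empty or of dimension $0$. By [F], $[S/JS]=c_n(\mathcal O_Y^n)=0$.

For (1), let $\alpha:P\to J$ be a surjection. Then $\alpha\otimes S:P\otimes S\to S$ has image $JS$; as a section of $(P\otimes S)^*$ it has zero scheme $\operatorname{Spec}S/JS$. By [F], $[S/JS]=c_n((P\otimes S)^*)=(-1)^nc_n(P\otimes S)$. $\square$

In the conic example take $\pi=\mathrm{id}$. All closed points of $D$ have even degree, so the degree of zero-cycles on $\mathbb P^2$ induces $\delta:CH_0(X)\to\mathbb Z/2$. Here $c_2(\mathcal O(-1)^2)=h^2$ with $h=c_1(\mathcal O(1))$, and $\delta(h^2)=1$. So $e(P,\chi)\ne0$ in $E(R)$.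

## Direct sums and the cross term $c_2c_2$

Here is the sensible first attempt at closure under addition. Let $P,Q$ have rank $n$ and trivial determinant. Since $P\oplus Q$ has rank $2n$, applying Serre's theorem $n$ times gives
$$P\oplus Q\cong T\oplus R^n,\qquad \operatorname{rank}T=n,\quad\det T\cong R,$$
and $T$ is a candidate for a module with $e(T)=e(P)+e(Q)$. Test it with Proposition 1, for $R$ smooth over a field and a domain. Trivial determinants give $c_1(P)=c_1(Q)=0$, so
$$c_n(T)=\sum_{i=0}^nc_i(P)c_{n-i}(Q)=c_n(P)+c_n(Q)+\sum_{i=2}^{n-2}c_i(P)c_{n-i}(Q).$$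
For $n=2$ and $n=3$ the last sum is empty, and the candidate passes the test. For $n=4$ there is one extra term,
$$c_4(T)=c_4(P)+c_4(Q)+c_2(P)c_2(Q),\tag{2}$$
and the candidate fails as soon as $c_2(P)c_2(Q)\neq0$.

Two tasks come out of this. For $n=3$ the test only shows that $T$ has the right zero-cycle, not the right element of $E(R)$, so a real construction of $T$ is needed. For $n=4$ the failure of one candidate proves nothing, since some other module might do. To show that $H$ is not closed under addition we must control $c_4$ of *every* rank $4$ module with trivial determinant. This is possible on an open subset of $\mathbb P^4$, where all of $K_0$ comes from the bundles $\mathcal O(a)$. We start with that.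

## The complement of a norm hypersurface in $\mathbb P^4$

We copy the conic example. We want a hypersurface in $\mathbb P^4$ all of whose closed points have degree divisible by a fixed prime $\ell$, so that $c_4$ can be read in $\mathbb Z/\ell$.

Which $\ell$? With $\ell=2$ we would learn nothing. If $[P]=\sum m_a[\mathcal O(a)]$ and $w=\sum_{a\text{ odd}}m_a$, the Chern class mod $2$ is $(1+h)^w$. Trivial determinant makes $w=2w'$ even, and the $h^4$-coefficient of $(1+h^2)^{w'}$ is $\binom{w'}2$, an expression that takes both values mod $2$. But $\binom y2$ mod $3$ takes only the values $0,0,1$ for $y\equiv 0,1,2$. So we take $\ell=3$. For a form in five variables without zeros over fields of degree prime to $3$, the norm form of a cubic field has too few variables; a field of degree $9$ has enough.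

*Proof of Theorem A.*

**Step 1: the ring.** Let $L=\mathbb Q(\theta)$ with $\theta^9=2$. By Eisenstein's criterion $[L:\mathbb Q]=9$. Let
$$F(x_0,\dots,x_4)=\mathrm{Norm}_{L/\mathbb Q}(x_0+x_1\theta+\dots+x_4\theta^4),$$
a form of degree $9$ over $\mathbb Q$, nonzero because $F(1,0,0,0,0)=1$. Let $D=V(F)\subset\mathbb P^4_{\mathbb Q}$ and $X=\mathbb P^4\setminus D=\operatorname{Spec}R$ with $R=\mathbb Q[x_0,\dots,x_4,F^{-1}]_0$. This is a smooth affine rational variety of dimension $4$, so $R$ is a regular domain, finitely generated over $\mathbb Q$.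

**Step 2: every closed point of $D$ has degree divisible by $3$.** This will let us read degrees mod $3$. Suppose a closed point of $D$ has residue field $K$ with $d=[K:\mathbb Q]$ prime to $3$. The field $K(\theta)$, in an algebraic closure, contains $\mathbb Q(\theta)$ and $K$, so $[K(\theta):\mathbb Q]$ is divisible by $9$ and by $d$, hence by $9d$. So $9$ divides $[K(\theta):K]\le9$, and $[K(\theta):K]=9$. Then $L\otimes_{\mathbb Q}K=K[T]/(T^9-2)$ is a field with $K$-basis $1,\theta,\dots,\theta^8$. For $0\ne(x_0,\dots,x_4)\in K^5$ the element $x_0+\dots+x_4\theta^4$ is nonzero in this field, so its norm $F(x_0,\dots,x_4)$ is nonzero. But the point of $D$ is a nontrivial zero of $F$ in $K^5$, a contradiction.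

**Step 3: the map $\Phi:E(R)\to\mathbb Z/3$.** In the exact sequence $CH_0(D)\to CH_0(\mathbb P^4)\to CH_0(X)\to0$ the degrees of the cycles coming from $D$ are divisible by $3$. So the degree induces $\delta:CH_0(X)\to\mathbb Z/3$. With $h=c_1(\mathcal O(1))$, the ring $CH^*(\mathbb P^4)=\mathbb Z[h]/(h^5)$ surjects onto $CH^*(X)$, and $\delta(mh^4|_X)=m\bmod3$. Put $\Phi=\delta\circ\varphi_{\mathrm{id}}$. By Proposition 1, as $(-1)^4=1$,
$$\Phi(e(P,\chi))=\delta(c_4(P)).$$

**Step 4: $\Phi(H)\subseteq\{0,1\}$.** This is the control over all modules. Let $P$ be projective of rank $4$ with $\det P\cong R$. Since $K_0(\mathbb P^4)\to K_0(X)$ is surjective and $K_0(\mathbb P^4)$ is generated by the $[\mathcal O(a)]$, we can write $[P]=\sum_am_a[\mathcal O(a)|_X]$ with $m_a\in\mathbb Z$. Hence $c(P)$ is the restriction of $\prod_a(1+ah)^{m_a}$. Because $c_1(P)=0$,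
$$0=\delta(c_1(P)h^3|_X)=\sum_aa\,m_a\bmod3 .$$
Put $x=\sum_{a\equiv1(3)}m_a$ and $y=\sum_{a\equiv-1(3)}m_a$. The last equation says $x-y=3z$ with $z\in\mathbb Z$. In $\mathbb F_3[h]/(h^5)$ the factor $1+ah$ depends only on $a$ mod $3$, so
$$\prod_a(1+ah)^{m_a}=(1+h)^x(1-h)^y=(1-h^2)^y(1+h)^{3z}=(1-h^2)^y(1+h^3)^z.$$
Here $(1-h^2)^y=1-yh^2+\binom y2h^4$ and $(1+h^3)^z=1+zh^3$, also for negative exponents. The $h^4$-coefficient of the product is $\binom y2$. Therefore
$$\delta(c_4(P))=\binom y2\bmod3,\quad\text{which is }0,0,1\text{ for }y\equiv0,1,2\pmod3 .$$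

**Step 5: the value $1$ occurs.** Let $P=\mathcal O(1)^2\oplus\mathcal O(-1)^2$, restricted to $X$. It has rank $4$ and trivial determinant, and $c(P)=(1-h^2)^2$, so $c_4(P)=h^4|_X$. Thus $\Phi(e(P,\chi))=1$ for any $\chi$.

**Step 6: conclusion.** Let $\varepsilon=e(P,\chi)\in H$. Then $\Phi(\varepsilon+\varepsilon)=2$ and $\Phi(-\varepsilon)=-1=2$, and $2\notin\Phi(H)$. So $\varepsilon+\varepsilon\notin H$ and $-\varepsilon\notin H$. $\blacksquare$

Compare with (2). For this $P$, $c_2(P)=-2h^2$, and the candidate $T$ with $P\oplus P\cong T\oplus R^4$ has $c_4(T)=(1+1+4)h^4=6h^4$, so $\delta(c_4(T))=0$ instead of $2$; Step 4 shows that no other module gives $2$ either. The same product also shows the role of dimension. The $h^2$- and $h^3$-coefficients of $(1-h^2)^y(1+h^3)^z$ are $-y$ and $z$, which are additive in the exponents $m_a$. The coefficient of $h^4$ is the first that is quadratic.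

## Dimension three: gluing along rank-one kernels

Let now $R\supset\mathbb Q$ be Noetherian of dimension $3$, with no regularity assumption. We set $(R,\omega)=0$ for the unit ideal. With this convention $e(P,\chi)=(\alpha(P),\omega)$ remains true when $\alpha(P)=R$, by [BS].

Given $P$ and $Q$, suppose we have surjections $f_1:P\to J_1$ and $g_1:Q\to J_2$ with $J_1,J_2$ comaximal of height $3$. Then $e(P)+e(Q)$ is represented by $J_1\cap J_2$, and we need one rank $3$ module mapping onto it. The natural plan is to pick $s\in J_1$, $t\in J_2$ with $s+t=1$, and to glue $P$ over $D(t)$ to $Q$ over $D(s)$. Over $R_{st}$ both $f_1$ and $g_1$ are split surjections onto $R_{st}$. An isomorphism $P_{st}\cong Q_{st}$ matching $f_1$ with $g_1$ exists if $\ker f_1\cong\ker g_1$ there. In rank $2$ these kernels have rank one and trivial determinant, so they are free and the gluing works. In rank $3$ the kernels have rank two, and nothing makes them isomorphic. This is where the plan stops.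

The way past is to choose *second* functionals $f_2,g_2$ as well, and to arrange that $(f_1,f_2)$ is surjective over $R_s$ and $(g_1,g_2)$ over $R_t$. Then what is left over is a rank-one kernel with trivial determinant, so it is free. The price is that $s$ and $t$ must lie in smaller ideals, and these must still be comaximal.

**Definition.** For $f_1,f_2\in P^*$ let $I(f_1,f_2)\subseteq R$ be the image of $f_1\wedge f_2:\wedge^2P\to R$, $p\wedge p'\mapsto f_1(p)f_2(p')-f_1(p')f_2(p)$. For a prime $q$ with residue field $k(q)$ let $f(q)$ be the image of $f$ in $P^*\otimes k(q)$.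

For example, on $P=\mathbb Q[x,y,z]^3$ let $f_1=(x,y,z)$ and $f_2=(0,0,1)$. The ideal $I(f_1,f_2)$ is generated by the $2\times2$ minors, so it is $(x,y)$, of height $2$, inside $f_1(P)=(x,y,z)$, of height $3$.

Clearly $I(f_1,f_2)\subseteq f_1(P)$. For a prime $q$ we have $I(f_1,f_2)\subseteq q$ iff $f_1\wedge f_2$ vanishes on $\wedge^2(P\otimes k(q))$, that is, iff $f_1(q),f_2(q)$ are linearly dependent. Applying this to maximal ideals, with Nakayama's lemma, $(f_1,f_2):P\to R^2$ is surjective iff $I(f_1,f_2)=R$.

**Avoidance.** Given finitely many primes $q_i$ and proper subspaces $W_i\subsetneq P^*\otimes k(q_i)$, there is $f\in P^*$ with $f(q_i)\notin W_i$ for all $i$. *Proof.* Let $V$ be the $\mathbb Q$-span of a finite generating set of $P^*$. The preimage of $W_i$ in $V$ is a $\mathbb Q$-subspace. It is proper, since the image of $V$ spans $P^*\otimes k(q_i)$ over $k(q_i)$. A $\mathbb Q$-vector space is not a finite union of proper subspaces. $\square$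

**Lemma 2.** Let $P$ have rank $3$ with $\det P\cong R$. There are $f_1,f_2\in P^*$ with $\operatorname{ht}f_1(P)\ge3$ and $\operatorname{ht}I(f_1,f_2)\ge2$.

*Proof.* **Choice of $f_1$.** By [EE] with $\alpha=0$, $a=1$ there is $f_1$ with $\operatorname{ht}f_1(P)\ge3$. So $f_1(q)\ne0$ for all primes $q$ of height $\le2$.

**Two auxiliary functionals.** We want $f_2$ independent of $f_1$ at all primes of height $\le1$. There may be infinitely many of these, so we first reduce to finitely many. By avoidance choose $y\in P^*$ with $f_1(p),y(p)$ independent at all minimal primes $p$. Then $I(f_1,y)$ lies in no minimal prime. The height-one primes containing it are therefore minimal over it, and the set $\mathcal B$ of these primes is finite. By avoidance again choose $z\in P^*$ such that $f_1,y,z$ are independent at all minimal primes and $f_1,z$ are independent at all $q\in\mathcal B$. Let $\Delta$ be the image of $f_1\wedge y\wedge z:\wedge^3P\to R$. It lies in no minimal prime, so the set $\mathcal F$ of height-one primes containing $\Delta$ is finite. Moreover $\mathcal B\subseteq\mathcal F$,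 because $f_1,y$ are dependent at the primes of $\mathcal B$.

**Choice of $f_2$.** Let $q\in\mathcal F$. As $f_1(q)\ne0$, the space $(P^*\otimes k(q))/\langle f_1(q)\rangle$ is $2$-dimensional. The images $\bar y,\bar z$ in it are not both zero: $\bar z\ne0$ if $q\in\mathcal B$, and $\bar y\ne0$ if $q\notin\mathcal B$. So $\bar y+a\bar z=0$ for at most one $a\in\mathbb Q$: two such values would give $\bar z=0$ and then $\bar y=0$. Pick $a\in\mathbb Q$ outside the finitely many bad values for $q\in\mathcal F$, and put $f_2=y+az$. Then $f_1,f_2$ are independent at all $q\in\mathcal F$. At every other prime of height $\le1$ the three functionals $f_1,y,z$ are independent, hence so are $f_1,f_2$. So no prime of height $\le1$ contains $I(f_1,f_2)$. $\square$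

**Proposition 3.** Let $P,Q$ be projective of rank $3$ with trivializations $\chi_P,\chi_Q$ of their determinants. There is a projective $T$ of rank $3$ with trivialization $\chi_T$ such that
$$e(T,\chi_T)=e(P,\chi_P)+e(Q,\chi_Q)\ \text{ in }E(R),\qquad[T]+[R^3]=[P]+[Q]\ \text{ in }K_0(R).$$

The second equation says that $T$ has the $K_0$-class of the naive candidate. We need it for negatives.

*Proof.* **Step 1: functionals with comaximal degeneracy ideals.** Take $f_1,f_2$ for $P$ as in Lemma 2, and put $J_1=f_1(P)$, $I_1=I(f_1,f_2)$. Since $\operatorname{ht}I_1\ge2$, $\dim R/I_1\le1$. So Serre's theorem splits two free summands off $Q/I_1Q$ (rank $3>1$, then rank $2>1$), and $Q/I_1Q$ surjects onto $(R/I_1)^2$. Lift this surjection to $(\alpha,g_2):Q\to R^2$.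

Next we correct $\alpha$ so that its image has height $\ge3$, without changing it mod $I_1$. Since $\alpha(Q)+I_1=R$, there is $a\in I_1$ with $1-a\in\alpha(Q)$. By [EE] choose $\beta\in Q^*$ such that, with $g_1=\alpha+a\beta$ and $J_2=g_1(Q)$, every prime containing $J_2$ but not $a$ has height $\ge3$. A prime containing both $J_2$ and $a$ would contain $\alpha(Q)+Ra=R$; so there is none, and $\operatorname{ht}J_2\ge3$. As $g_1\equiv\alpha$ mod $I_1$, the map $(g_1,g_2)$ is surjective mod $I_1$. With $I_2=I(g_1,g_2)$ this means $I_1+I_2=R$. Choose $s\in I_1$ and $t\in I_2$ with $s+t=1$. Note that $s\in I_1\subseteq J_1$ and $t\in I_2\subseteq J_2$.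

**Step 2: gluing.** Over $R_s$ the map $(f_1,f_2):P_s\to R_s^2$ is a split surjection, because $s\in I_1$. Its kernel has rank one and is isomorphic to $\det P_s\cong R_s$. So there is an isomorphism $\phi:P_s\to R_s^3$ whose first two coordinates are $f_1,f_2$. After scaling the third coordinate by a unit, $\phi$ carries $\chi_P$ to the standard orientation. In the same way there is $\psi:Q_t\to R_t^3$ with first two coordinates $g_1,g_2$, carrying $\chi_Q$ to the standard orientation. Since $D(s)\cup D(t)=\operatorname{Spec}R$, we can glue $P_t$ on $D(t)$ and $Q_s$ on $D(s)$ along $\psi^{-1}\phi:P_{st}\to Q_{st}$. The result is a projective module $T$ of rank $3$ with $T_t=P_t$ and $T_s=Q_s$. The gluing map takes $f_i$ to $g_i$ and $\chi_P$ to $\chi_Q$. So there are $h_1,h_2\in T^*$ restricting to $f_i$ on $D(t)$ and to $g_i$ on $D(s)$, and a trivialization $\chi_T$ restricting to $\chi_P$ and $\chi_Q$.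

**Step 3: the Euler class.** Let $J=h_1(T)$. Then $J_t=(J_1)_t$ and $J_s=(J_2)_s$. Since $s\in J_1$ and $t\in J_2$, we have $(J_1)_s=R_s$ and $(J_2)_t=R_t$, so also $(J_1\cap J_2)_t=(J_1)_t$ and $(J_1\cap J_2)_s=(J_2)_s$. Hence $J=J_1\cap J_2$, with $J_1+J_2=R$ because $s+t=1$, and $\operatorname{ht}J\ge3$. So $e(T,\chi_T)=(J,\omega_J)$ with $\omega_J$ coming from $h_1$ and $\chi_T$.

As $t\equiv1$ mod $J_1$, the module $T/J_1T$ can be computed over $R_t$ and equals $P/J_1P$; and $J/J^2\otimes R/J_1=J_1/J_1^2$ by comaximality. So $T/JT\to J/J^2$ becomes, after $\otimes R/J_1$, the map $P/J_1P\to J_1/J_1^2$ induced by $f_1$, compatibly with $\chi_T$ and $\chi_P$. Likewise, as $s\equiv1$ mod $J_2$, it becomes mod $J_2$ the map induced by $g_1$. So $\omega_J$ induces the orientations $\omega_{J_1},\omega_{J_2}$ belonging to $(P,\chi_P)$ and $(Q,\chi_Q)$, and $(J,\omega_J)=(J_1,\omega_{J_1})+(J_2,\omega_{J_2})$ in $G$ (a unit ideal counting as $0$). This is the first assertion.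

**Step 4: the $K_0$-class.** The idea is to attach to each module a complex supported where its two functionals degenerate; for $T$ this locus is the disjoint union of those for $P$ and $Q$. For $(M;u_1,u_2;\chi)$ equal to $(P;f_1,f_2;\chi_P)$, $(Q;g_1,g_2;\chi_Q)$ or $(T;h_1,h_2;\chi_T)$ let $C_M$ be the complex
$$R^2\xrightarrow{(u_1,u_2)}M^*\xrightarrow{\ w\mapsto(u_1\wedge u_2\wedge w)(\chi(1))\ }R .$$
Where $u_1,u_2$ are part of a basis $u_1,u_2,u_3$ of $M^*$, the second map is, up to a unit, the coefficient of $u_3$, so $C_M$ is acyclic there. By Step 2, $(C_P)_s$ and $(C_Q)_t$ are acyclic, and $(C_T)_t\cong(C_P)_t$, $(C_T)_s\cong(C_Q)_s$. Localizing further, $(C_P)_{st}$, $(C_Q)_{st}$ and $(C_T)_{st}$ are acyclic as well.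

For every complex $C$ of $R$-modules the sequence $0\to C\to C_s\oplus C_t\to C_{st}\to0$ is exact: injectivity and exactness in the middle are the sheaf property for $\operatorname{Spec}R=D(s)\cup D(t)$, and surjectivity holds because $1=us^k+vt^k$ gives $m/(st)^k=um/t^k+vm/s^k$. So each of our three complexes is quasi-isomorphic to $C_s\oplus C_t$. Dropping acyclic summands, we get quasi-isomorphisms
$$C_P\to(C_P)_t,\qquad C_Q\to(C_Q)_s,\qquad C_T\to(C_T)_s\oplus(C_T)_t\cong(C_Q)_s\oplus(C_P)_t .$$
So $C_T\cong C_P\oplus C_Q$ in the derived category $D(R)$. Bounded complexes of finitely generated projectives that are isomorphic in $D(R)$ are homotopy equivalent. The mapping cone of a homotopy equivalence between them is a bounded acyclic complex of projectives, hence split, so the two complexes have the same Euler characteristic in $K_0(R)$. The Euler characteristic of $C_M$ is $[R^2]-[M^*]+[R]=3-[M^*]$. Therefore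
$$3-[T^*]=(3-[P^*])+(3-[Q^*]),$$
and dualizing gives $[T]+[R^3]=[P]+[Q]$. $\square$

Note where dimension $3$ entered. In dimension $n$ and rank $n$, a rank-one kernel requires $n-1$ functionals. The expected codimension of the locus where $n-1$ functionals on a rank $n$ module become dependent is $2$, so $R/I_1$ would have dimension $n-2$. Over such a ring Serre's theorem splits only a free module of rank $2$ off a module of rank $n$. So this argument needs $n-1\le2$.

**Theorem 4.** If $\dim R=3$, then $H$ is a subgroup of $E(R)$.

*Proof.* **Zero and sums.** We have $0\in H$, since $0$ is the Euler class of $R^3$ by [BS]. Closure under addition is Proposition 3.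

**Negatives.** Let $(P,\chi)$ be given. We look for $P'$ such that the $T$ of Proposition 3 has a unimodular element. Choose $P''$ with $P\oplus P''$ free and, after enlarging it, $\operatorname{rank}P''\ge3$. By Serre, $P''\cong P'\oplus R^m$ with $P'$ of rank $3$. Then $[P]+[P']=[R^6]$ in $K_0(R)$, and $\det P'\cong(\det P)^{-1}\cong R$. Fix a trivialization $\chi'$ of $\det P'$. Proposition 3 gives $(T,\chi_T)$ with
$$e(T,\chi_T)=e(P,\chi)+e(P',\chi'),\qquad[T]=[R^6]-[R^3]=[R^3].$$
So $T$ is stably free. As $T\oplus R$ has rank $4>\dim R$, Bass' cancellation theorem gives $T\oplus R\cong R^4$. The projection to the summand $R$ is then a unimodular row $(a_0,a_1,a_2,a_3):R^4\to R$ with kernel isomorphic to $T$; say $\sum a_ib_i=1$.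

**A unimodular element of $T$.** The row has even length, and this gives one by hand. The vector $v=(-a_1,a_0,-a_3,a_2)$ lies in the kernel, because $-a_0a_1+a_1a_0-a_2a_3+a_3a_2=0$. The functional $x\mapsto-b_1x_0+b_0x_1-b_3x_2+b_2x_3$ takes on $v$ the value $b_1a_1+b_0a_0+b_3a_3+b_2a_2=1$. So $T$ has a unimodular element, $e(T,\chi_T)=0$ by [BS], and $-e(P,\chi)=e(P',\chi')\in H$. $\square$

## Products of punctured lines in dimension $n\ge4$

**Theorem 5.** For every $n\ge4$ there is a finitely generated $\mathbb Q$-algebra $R$ of dimension $n$ for which $H$ is not closed under addition; in particular $H$ is not a subgroup.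

Instead of a hypersurface in $\mathbb P^n$ we use $(\mathbb P^1)^n$, where $K_0$ is simpler. Let $n\ge4$ and $m=\lfloor n/2\rfloor\ge2$. Bertrand's postulate gives a prime $p$ with $m<p<2m\le n$, and $2p\ge2m+2>n$. So we fix a prime
$$p<n\le2p .\tag{3}$$
Let $D\subset\mathbb P^1_{\mathbb Q}$ be a closed point of degree $p$ (for example $T^p=2$), $Y=\mathbb P^1\setminus D=\operatorname{Spec}A$, and $S=A^{\otimes_{\mathbb Q}n}$. Then $\operatorname{Spec}S=Y^n$ is smooth and integral of dimension $n$. Write $[n]=\{1,\dots,n\}$.

**Step 1: zero-cycles on $Y^n$ mod $p$.** The ring $CH^*((\mathbb P^1)^n)=\mathbb Z[h_1,\dots,h_n]/(h_j^2)$ surjects onto $CH^*(Y^n)$. The complement of $Y^n$ is $\bigcup_jZ_j$ with $Z_j=\mathrm{pr}_j^{-1}(D)$. The residue field of a closed point of $Z_j$ contains the residue field $k(D)$ of degree $p$, so its degree is divisible by $p$. Hence the degree induces $\delta:CH_0(Y^n)\to\mathbb Z/p$ with $\delta(h_1\cdots h_n)=1$.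

**Step 2: $K_0(Y^n)$.** Let $x_j=[\mathcal O_j(1)]-1$, where $\mathcal O_j(1)$ is pulled back from the $j$-th factor. Then $K_0((\mathbb P^1)^n)=\mathbb Z[x_1,\dots,x_n]/(x_j^2)$. We claim
$$K_0(Y^n)=\mathbb Z[x_1,\dots,x_n]/(x_j^2,\ p\,x_j).$$
By localization the kernel of the surjection $K_0((\mathbb P^1)^n)\to K_0(Y^n)$ is generated by the images of the $G_0(Z_j)$: the $G_0$ of the union is generated by the classes $[\mathcal O_V]$ with $V$ integral, and each such $V$ lies in some $Z_j$. Since $Z_j\cong(\mathbb P^1)^{n-1}_{k(D)}$, the group $G_0(Z_j)$ is generated by restrictions of line bundles on $(\mathbb P^1)^n$. So its image is the ideal generated by $[\mathcal O_{Z_j}]$. From $0\to\mathcal O_j(-p)\to\mathcal O\to\mathcal O_{Z_j}\to0$ we get $[\mathcal O_{Z_j}]=1-(1+x_j)^{-p}=p\,x_j$. This proves the claim. Hence every $\xi\in K_0(Y^n)$ is uniquely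
$$\xi=r+\sum_{\emptyset\ne C\subseteq[n]}\xi_Cx_C,\qquad x_C=\prod_{j\in C}x_j,\quad r\in\mathbb Z,\ \xi_C\in\mathbb Z/p .$$

**Step 3: Chern classes.** With $h_C=\prod_{j\in C}h_j$ we claim that in $CH^*((\mathbb P^1)^n)$
$$c(x_C)=1+\lambda_{|C|}h_C,\qquad\lambda_m=(-1)^{m-1}(m-1)!.$$
For instance $c(x_1x_2)=\dfrac{1+h_1+h_2}{(1+h_1)(1+h_2)}=1-h_1h_2$. In general, expanding the product $x_C$ gives $c(x_C)=\prod_{C'\subseteq C}\bigl(1+\sum_{j\in C'}h_j\bigr)^{(-1)^{|C|-|C'|}}$. If we set $h_j=0$ for one $j\in C$, the factors for $C'$ and $C'\cup\{j\}$ cancel, and we get $1$. So every monomial of $c(x_C)-1$ is divisible by all $h_j$ with $j\in C$, and $c(x_C)=1+\lambda h_C$ with $\lambda\in\mathbb Z$. To find $\lambda$, use the Chern character: $ch(x_C)=\prod_{j\in C}(e^{h_j}-1)=h_C$ because $h_j^2=0$. When $c_1=\dots=c_{m-1}=0$, Newton's formula gives $ch_m=(-1)^{m-1}c_m/(m-1)!$. With $m=|C|$ this gives $\lambda=\lambda_{|C|}$.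

Now let $\xi\in K_0(Y^n)$ and choose integer lifts $\tilde\xi_C$ of $\xi_C$. As $h_C^2=0$, $c(\xi)$ is the restriction of $\prod_C(1+\tilde\xi_C\lambda_{|C|}h_C)$. A product of classes $h_C$ equals $h_1\cdots h_n$ exactly when the sets $C$ partition $[n]$, so
$$\delta(c_n(\xi))=\sum_{\text{set partitions }\mathcal P\text{ of }[n]}\ \prod_{C\in\mathcal P}\lambda_{|C|}\,\xi_C\ \in\mathbb Z/p .\tag{4}$$
The partition $\{[n]\}$ contributes $\lambda_n\xi_{[n]}$, and $\lambda_n=\pm(n-1)!\equiv0$ mod $p$ since $p\le n-1$. So *(4) depends only on the $\xi_C$ with $\emptyset\ne C\subsetneq[n]$*. (With $n=2$ the formula reads $-\xi_{\{1,2\}}+\xi_{\{1\}}\xi_{\{2\}}$; for no prime $p$ does the top coefficient drop out.)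

**Why $Y^n$ alone is not enough.** One might hope that (4) omits some value, as $\binom y2$ did. It does not. Split $[n]=C_1\sqcup C_2$ with $|C_1|=\lfloor n/2\rfloor$ and $|C_2|=\lceil n/2\rceil$; by (3), $2\le|C_i|\le p$. The class $n+b\,x_{C_1}+x_{C_2}$ gives $\delta(c_n)=b\lambda_{|C_1|}\lambda_{|C_2|}$, and $\lambda_{|C_i|}\not\equiv0$ because $|C_i|-1<p$. So every value occurs; and by Serre's theorem the class is represented by a module of rank $n$ with trivial determinant, as will be written out in Step 6. What survives is that no partition with only one block contributes. We exploit it by counting. We look at many copies of $Y^n$ at once, glued so that the coefficient $\xi_C$ on a copy depends only on the indices in $C$. Then there are too few functions $\xi_C$ to produce all tuples of values of $c_n$.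

**Step 4: the ring $R$.** Choose $y_0\in Y(\mathbb Q)$ and let $\mathrm{ev}:A\to A$ be $f\mapsto f(y_0)$. Put $s=2^n$, $[s]=\{1,\dots,s\}$, and
$$B=\{(f_1,\dots,f_s)\in A^s:\ f_1(y_0)=\dots=f_s(y_0)\},\qquad R=B^{\otimes_{\mathbb Q}n}.$$
So $\operatorname{Spec}B$ is $s$ copies of $Y$ joined at $y_0$; for $s=2$ and $Y$ replaced by the affine line with $y_0=0$ one gets $\mathbb Q[u,v]/(uv)$, by sending $u,v$ to $(T,0),(0,T)$. For $i\in[s]$ let $\mathrm{pr}_i:B\to A$ be the projection, and let $\iota_i:A\to B$ send $f$ to the tuple with $i$-th entry $f$ and all other entries $f(y_0)$. These are ring homomorphisms, and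
$$\mathrm{pr}_i\iota_i=\mathrm{id},\qquad\mathrm{pr}_{i'}\iota_i=\mathrm{ev}\ (i'\ne i),\qquad\mathrm{ev}\circ\mathrm{pr}_i\ \text{ is independent of }i .\tag{5}$$
In particular $\mathrm{pr}_i$ is surjective. For $(f_1,\dots,f_s)\in B$ with common value $c$ at $y_0$ we have $(f_1,\dots,f_s)=\sum_i\iota_i(f_i)-(s-1)c$. So $B$ is generated by the subrings $\iota_i(A)$, and $B$ and $R$ are finitely generated $\mathbb Q$-algebras. The $B$-module $A^s$ is generated by its $s$ idempotents, because the $\mathrm{pr}_i$ are surjective. So $\dim B=\dim A=1$ and $\dim R=n$.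

For $\kappa\in[s]^n$ let $\pi_\kappa=\bigotimes_j\mathrm{pr}_{\kappa_j}:R\twoheadrightarrow S$ and $\iota_\kappa=\bigotimes_j\iota_{\kappa_j}:S\to R$. By Proposition 1 the maps $\varphi_{\pi_\kappa}$ give a homomorphism
$$\Phi=(\delta\circ\varphi_{\pi_\kappa})_\kappa:E(R)\to\mathbb F_p^{[s]^n},\qquad\Phi(e(P,\chi))_\kappa=(-1)^n\delta\bigl(c_n(P\otimes_{\pi_\kappa}S)\bigr).$$

For $C\subseteq[n]$ let $\varepsilon_C:S\to S$ be the tensor product of $\mathrm{id}$ in the factors $j\in C$ and $\mathrm{ev}$ in the factors $j\notin C$. On $K_0(S)$ it fixes $x_j$ for $j\in C$. For $j\notin C$ it sends $x_j$ to $0$, since $\mathrm{ev}$ factors through $\mathbb Q$, over which every line bundle is trivial. So $\varepsilon_C$ sends $x_{C'}$ to $x_{C'}$ if $C'\subseteq C$ and to $0$ otherwise; in particular it preserves the coefficient $\xi_C$.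

**Step 5: $\Phi(H)\ne\mathbb F_p^{[s]^n}$, by counting.** Let $P$ be projective of rank $n$ over $R$ with trivial determinant, and let $\xi_C(\kappa)$ be the coefficients of $[P\otimes_{\pi_\kappa}S]$. Since $\varepsilon_C$ preserves the coefficient at $C$, $\xi_C(\kappa)$ is also the coefficient at $C$ of $[P\otimes_{\varepsilon_C\pi_\kappa}S]$. By the last part of (5), $\varepsilon_C\pi_\kappa$ depends only on $\kappa|_C$. Hence $\xi_C(\kappa)$ depends only on $\kappa|_C$. By (4), $\Phi(e(P,\chi))$ is determined by the functions $\xi_C:[s]^C\to\mathbb F_p$ with $\emptyset\ne C\subsetneq[n]$. There are $p^{s^{|C|}}$ functions for each $C$, so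
$$|\Phi(H)|\le p^{\sum_{m=1}^{n-1}\binom nms^m}\le p^{(2^n-2)s^{n-1}}<p^{s^n},$$
the last inequality because $s=2^n$.

**Step 6: $\Phi(H)$ generates $\mathbb F_p^{[s]^n}$.** We realize a nonzero multiple of each standard basis vector. Fix $\kappa$ and take $C_1,C_2$ as above. Write the class $n+x_{C_1}+x_{C_2}\in K_0(S)$ as $[M]-[S^l]$. Then $M$ has rank $n+l$, and Serre's theorem (with $\dim S=n$) gives $M\cong P_0\oplus S^l$; so the class is $[P_0]$ with $P_0$ projective of rank $n$. As $|C_i|\ge2$, $c_1(x_{C_i})=0$ already on $(\mathbb P^1)^n$, where $c_1$ determines the determinant; so $\det P_0\cong S$. (With $b\,x_{C_1}$ in place of $x_{C_1}$ the same argument applies, as used above.)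

Let $P=P_0\otimes_{\iota_\kappa}R$, projective of rank $n$ with trivial determinant. For $\kappa'\in[s]^n$ put $C=\{j:\kappa'_j=\kappa_j\}$. By (5), $\pi_{\kappa'}\iota_\kappa=\varepsilon_C$, so $[P\otimes_{\pi_{\kappa'}}S]$ is $n$ plus those $x_{C_i}$ with $C_i\subseteq C$.

If $\kappa'\ne\kappa$, then $C\ne[n]$, so at most one of $x_{C_1},x_{C_2}$ survives. The total Chern class is then $1$ or the restriction of $1+\lambda_{|C_i|}h_{C_i}$ with $|C_i|<n$, and $c_n=0$. If $\kappa'=\kappa$, then $\delta(c_n)=\lambda_{|C_1|}\lambda_{|C_2|}\not\equiv0$ mod $p$, because $|C_i|-1<p$. So $\Phi(e(P,\chi))$ is a nonzero multiple of the $\kappa$-th basis vector, for any $\chi$.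

**Step 7: conclusion.** By Step 6 every element of the finite group $\mathbb F_p^{[s]^n}$ is a finite sum of elements of $\Phi(H)$. If $H$ were closed under addition, so would be $\Phi(H)$, and $\Phi(H)$ would be all of $\mathbb F_p^{[s]^n}$. This contradicts Step 5. So $H$ is not closed under addition, and Theorem 5 is proved. $\blacksquare$

*Proof of Theorem B.* For $n=2$, $H=E(R)$ by the given fact. For $n=3$, $H$ is always a subgroup by Theorem 4. For every $n\ge4$, Theorem 5 gives a finitely generated $\mathbb Q$-algebra of dimension $n$ for which $H$ is not a subgroup; for $n=4$ Theorem A shows that it can be taken to be a smooth rational domain. $\blacksquare$
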